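# The subalgebras of the Grassmannian cohomology ring generated by $e_1,\dots,e_m$, and the weights $\prod|z_i-z_j|^{2\beta}$

## 1. A ring cut out by a weight on the torus

Fix an integer $k\ge 1$ and a real number $\beta\ge 0$. Let
$$P=P^{(k)}=\mathbb R[z_1,\dots,z_k],\qquad \mathcal L=\mathbb R[z_1^{\pm1},\dots,z_k^{\pm1}],\qquad \Lambda_k=P^{S_k},\qquad w=w_\beta=\prod_{i<j}|z_i-z_j|^{2\beta}.$$
The weight $w$ lives on the torus $|z_1|=\dots=|z_k|=1$, and $\int$ denotes integration over this torus against normalized Haar measure. A permutation $\sigma$ acts by $z_i\mapsto z_{\sigma(i)}$, and $s_{ij}$ is the transposition of $i$ and $j$. Write $e_k=z_1\cdots z_k$, $z_S=\prod_{i\in S}z_i$ and $p_r=\sum_i z_i^r$.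

**Definition (the functional, the ideal, the ring).** For an integer $l\ge -1$ put
$$\varphi_l(f)=\int f\,e_k^{-l}\,w\quad(f\in P),\qquad J_l=\{f\in P:\ \varphi_l(fg)=0\ \text{ for all } g\in P\},\qquad B_l=P/J_l .$$
The set $J_l$ is an ideal, and it is $S_k$-stable because $w$ and $e_k$ are symmetric. Put
$$A_\beta=A_\beta^{k,l}=(P/J_l)^{S_k}=\Lambda_k/(\Lambda_k\cap J_l),$$
and let $R^m_\beta\subset A_\beta$ be the subalgebra generated by the images of $p_1,\dots,p_m$.

The second description of $A_\beta$ comes from averaging over $S_k$. The whole talk is about the dependence of $\dim R^m_\beta$ on $\beta$. It is convenient to read $J_l$ as an orthogonality condition. For $f,g\in\mathcal L$ put $(f,g)=\int f\bar g\,w$, where $\bar g(z)=g(1/z)$ is the complex conjugate of $g$ on the torus. Since $w$ is invariant under $z\mapsto 1/z$, this form is real-valued and symmetric. It is positive definite because $w>0$ almost everywhere. Let $\mathcal L_{\le l}$ be the span of the monomials $z^\eta$, $\eta\in\mathbb Z^k$, with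 all $\eta_i\le l$. As $g$ runs over $P$, the functions $\overline{ge_k^{-l}}=g(1/z)e_k^l$ run over $\mathcal L_{\le l}$. Since $\varphi_l(fg)=(f,\overline{ge_k^{-l}})$, we get
$$J_l=\{f\in P:\ f\perp \mathcal L_{\le l}\}. \tag{1}$$

Two more facts follow at once. The weight and the measure are invariant under the rotation $z\mapsto cz$ with $|c|=1$, so $\varphi_l$ vanishes on homogeneous polynomials of degree $\ne kl$. If $f=\sum f_d\in J_l$ and $g$ is homogeneous of degree $kl-d$, then $\varphi_l(f_dg)=\varphi_l(fg)=0$; for homogeneous $g$ of any other degree $\varphi_l(f_dg)=0$ anyway. Hence $J_l$ is a graded ideal. Moreover $J_{-1}=P$, because no polynomial has degree $-k$. Finally $\varphi_{l-1}(f)=\varphi_l(e_kf)$, so for $l\ge 0$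
$$f\in J_{l-1}\iff e_kf\in J_l. \tag{2}$$

**Example ($\beta=0$).** Now $w=1$ and monomials are orthonormal, so by (1) a polynomial lies in $J_l$ iff it has no monomial with all exponents $\le l$. Thus $J_l=(z_1^{l+1},\dots,z_k^{l+1})$ and $A_0=\big(\mathbb R[z_1,\dots,z_k]/(z_i^{l+1})\big)^{S_k}$.

**Example ($k=2$, $l=1$, any $\beta$).** Let $a=\int w$, $b=\int (z_1/z_2)\,w$, $u=z_1/z_2$. As a function of $u$, $w=(2-u-u^{-1})^\beta$. For $\beta>0$ we have $u\,w'(u)=\beta w\frac{u+1}{u-1}$, so $\int (u-1)\,u\,w'=\beta\int(u+1)w=\beta(a+b)$. Integration by parts gives $\int(u-1)\,u\,w'=-\int u\,w=-b$. Hence $b=-\frac{\beta}{\beta+1}a$, which also holds for $\beta=0$. Since $\varphi_1$ lives in degree $2$, with $\varphi_1(z_1z_2)=a$ and $\varphi_1(z_1^2)=\varphi_1(z_2^2)=b$, in $B_1$ everything of degree $\ge3$ vanishes and $z_1^2=z_2^2=-\frac{\beta}{\beta+1}z_1z_2$. So $A_\beta$ is spanned by $1$, $p_1$, $e_2$, with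
$$p_1^2=\tfrac{2}{\beta+1}\,e_2,\qquad p_2=-\tfrac{2\beta}{\beta+1}\,e_2=-\beta\,p_1^2 .$$
The multiplication depends on $\beta$, but $R^1_\beta$ is all of $A_\beta$ for every $\beta\ge0$.

## 2. The member $\beta=1$ and the Hilbert series it is for

Let $k,l\ge1$. Take indeterminates $e_1,\dots,e_k$ with $\deg e_i=i$, put $e_0=1$ and $e_i=0$ for $i\notin\{0,\dots,k\}$. Define $h_r$ by $h_0=1$, $h_r=0$ for $r<0$, and $\sum_{i=0}^r(-1)^ie_ih_{r-i}=0$ for $r\ge1$. Let
$$R^{k,l}=\mathbb Q[e_1,\dots,e_k]/(h_{l+1},\dots,h_{l+k}).$$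
This is the graded ring isomorphic to the rational cohomology of the Grassmannian of $k$-planes in $\mathbb C^{k+l}$, with degrees halved. For $0\le m\le k$ let $R^{k,l,m}\subset R^{k,l}$ be the subalgebra generated by the images of $e_1,\dots,e_m$, so that $\mathbb Q=R^{k,l,0}\subset R^{k,l,1}\subset\dots\subset R^{k,l,k}=R^{k,l}$.

How fast does this chain grow? For a graded vector space $V$ write $\mathrm{Hilb}(V,q)=\sum_d\dim(V_d)q^d$. Recall
$$\begin{bmatrix} n\\ r\end{bmatrix}_q=\frac{(1-q^n)\cdots(1-q^{n-r+1})}{(1-q^r)\cdots(1-q)}\quad(0\le r\le n),$$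
with $\begin{bmatrix} n\\0\end{bmatrix}_q=1$ for every integer $n$, and $\begin{bmatrix} n\\ r\end{bmatrix}_q=0$ if $r<0$ or if $0\le n<r$. The textbook fact used throughout is that $\begin{bmatrix} a+b\\ a\end{bmatrix}_q$ is the generating function, by size, of the partitions with at most $a$ parts, all $\le b$. It is known that $\mathrm{Hilb}(R^{k,l},q)=\begin{bmatrix} k+l\\ k\end{bmatrix}_q$. The following formula is posed as a conjecture, to prove or disprove, in "q-Binomials and the Grassmannian" (https://www-users.cse.umn.edu/~reiner/Talks/Polymath2020Problem.pdf). It is true.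

**Theorem 1.** For all integers $k,l\ge1$ and $1\le m\le k$,
$$\mathrm{Hilb}\left(R^{k,l,m}/R^{k,l,m-1},q\right)=q^m\begin{bmatrix} l\\ m\end{bmatrix}_q\left(\sum_{j=0}^{k-m}q^{j(l-m+1)}\begin{bmatrix} m+j-1\\ j\end{bmatrix}_q\right).$$

The family $A_\beta$ enters because one of its members is $R^{k,l}$.

**Proposition 2.** For $k,l\ge1$ one has $A_1^{k,l}=R^{k,l}\otimes\mathbb R$ (with $e_i$ the elementary symmetric polynomials in $z_1,\dots,z_k$), and $R^m_1=R^{k,l,m}\otimes\mathbb R$ for $0\le m\le k$.

*Proof.* For integers $\lambda_1\ge\dots\ge\lambda_k$ let $s_\lambda=a_{\lambda+\delta}/a_\delta$, where $\delta=(k-1,\dots,1,0)$ and $a_\mu=\det(z_i^{\mu_j})$. These Laurent Schur functions are a basis of $\mathcal L^{S_k}$. On the torus $w_1=|a_\delta|^2$, so $(s_\lambda,s_\mu)=\int a_{\lambda+\delta}\overline{a_{\mu+\delta}}$, which is $0$ for $\lambda\neq\mu$. We have $\Lambda_k=\mathrm{span}\{s_\lambda:\lambda_k\ge0\}$. Since $s_\lambda(1/z)e_k^l=s_{(l-\lambda_k,\dots,l-\lambda_1)}$, also $\mathcal L_{\le l}^{S_k}=\mathrm{span}\{s_\mu:\mu_1\le l\}$.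 A symmetric $f$ is orthogonal to $\mathcal L_{\le l}$ iff it is orthogonal to $\mathcal L_{\le l}^{S_k}$ (average). So by (1)
$$\Lambda_k\cap J_l=\mathrm{span}\{s_\lambda:\ \lambda_k\ge0,\ \lambda_1>l\}. \tag{3}$$
This ideal contains $h_r=s_{(r)}$ for $r>l$. Conversely, let $\lambda_k\ge0$, $\lambda_1>l$. Expand the Jacobi–Trudi determinant $s_\lambda=\det(h_{\lambda_i-i+j})$ along its first row $h_{\lambda_1},h_{\lambda_1+1},\dots$; this puts $s_\lambda$ in the ideal generated by all $h_r$, $r>l$. For $r>l+k$ the recursion $h_r=\sum_{i=1}^k(-1)^{i-1}e_ih_{r-i}$ shows by induction that $h_r\in(h_{l+1},\dots,h_{l+k})$. So $\Lambda_k\cap J_l$ is the defining ideal of $R^{k,l}\otimes\mathbb R$. By Newton's identities $p_1,\dots,p_m$ and $e_1,\dots,e_m$ generate the same subalgebra for $m\le k$. $\square$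

The plan is to show that $\dim(R^m_\beta)_D$ does not depend on $\beta$, and then to compute it at $\beta=0$, where everything is explicit.

## 3. Small cases, and the formula as a count of partitions

For $k=1$ we have $R^{1,l}=\mathbb Q[e_1]/(e_1^{l+1})$, and the formula gives $q\begin{bmatrix} l\\1\end{bmatrix}_q=q+\dots+q^l$.

For $k=l=2$ the relations are $e_1^3=2e_1e_2$ and $e_2^2=e_1^2e_2$. Hence $e_1^4=2e_1^2e_2=2e_2^2$. Degree $4$ is one-dimensional (the full Hilbert series is $1+q+2q^2+q^3+q^4$) and all its monomials are multiples of $e_1^4$, so $e_1^4\ne0$. Thus $\mathrm{Hilb}(R^{2,2,1},q)=1+q+q^2+q^3+q^4$, and the quotient for $m=2$ is $q^2$. The formula gives $q(1+q)(1+q^2)=q+q^2+q^3+q^4$ for $m=1$ and $q^2$ for $m=2$.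

For $k=3$, $l=2$ the formula gives $q(1+q)(1+q^2+q^4)=q+\dots+q^6$ for $m=1$, then $q^2\big(1+q(1+q)\big)=q^2+q^3+q^4$ for $m=2$, and $0$ for $m=3$. Together with the constants these add up to $1+q+2q^2+2q^3+2q^4+q^5+q^6=\begin{bmatrix}5\\3\end{bmatrix}_q$, as they must.

**Definition.** For $0\le m\le\min(k,l)$ let $\mathcal P_m$ be the set of partitions $\lambda$ with at most $k$ (nonzero) parts, all parts $\le l$, and at most $m$ parts that are $\le l-m$.

For $k=l=2$: $\mathcal P_0=\{\emptyset\}$; $\mathcal P_1=\{\emptyset,(1),(2),(2,1),(2,2)\}$, since $(1,1)$ has two parts $\le1$; and $\mathcal P_2$ consists of all six partitions in the box.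

**Theorem 3.** For $k,l\ge1$ and $0\le m\le\min(k,l)$, $\ \mathrm{Hilb}(R^{k,l,m},q)=\sum_{\lambda\in\mathcal P_m}q^{|\lambda|}$.

**Theorem 3 implies Theorem 1.** *Case $1\le m\le\min(k,l)$.* If at most $m-1$ parts of $\lambda$ are $\le l-m+1$, then at most $m-1$ parts are $\le l-m$; so $\mathcal P_{m-1}\subset\mathcal P_m$. A partition with at most $k$ parts, all $\le l$, lies in $\mathcal P_m\setminus\mathcal P_{m-1}$ iff at most $m$ parts are $\le l-m$ and at least $m$ parts are $\le l-m+1$. Sort the parts. The second condition says that there are at least $m$ parts and the $m$ smallest lie in $[1,l-m+1]$. The first says that all remaining parts are $\ge l-m+1$. So $\lambda$ amounts to a free choice of $j\in\{0,\dots,k-m\}$, of $m$ parts in $[1,l-m+1]$, and of $j$ parts in $[l-m+1,l]$. Subtracting $1$ from each of the $m$ parts leaves at most $m$ parts $\le l-m$, so the first group has generating function $q^m\begin{bmatrix} l\\ m\end{bmatrix}_q$. Subtracting $l-m+1$ from each of the $j$ parts leaves at most $j$ parts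 $\le m-1$, which gives $q^{j(l-m+1)}\begin{bmatrix} m+j-1\\ j\end{bmatrix}_q$. Sum over $j$.

*Case $l<m\le k$.* The right side is $0$ because $\begin{bmatrix} l\\ m\end{bmatrix}_q=0$. In $R^{k,l}$ we have $h_r=0$ for all $r>l$, as in the proof of Proposition 2. The element $e_m$ is a polynomial in $h_1,\dots,h_m$, so in $R^{k,l}$ it is a polynomial in $h_1,\dots,h_l$, hence in $e_1,\dots,e_l$. As $l\le m-1$, $R^{k,l,m}=R^{k,l,m-1}$. $\square$

It remains to prove Theorem 3.

## 4. Products of $h_n(t)$ at $\beta=0$, determinants at $\beta=1$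

Let $t_1,\dots,t_m$ be indeterminates, $\deg t_r=r$, and write
$$H(u)=\exp\Big(\sum_{r=1}^mt_ru^r\Big)=\sum_{n\ge0}h_n(t)u^n .$$
In this section $h_n$ means $h_n(t)$, and $h_n=0$ for $n<0$. With $p^b=\prod_{r\le m}p_r^{b_r}$, $t^b=\prod t_r^{b_r}$, $b!=\prod b_r!$,
$$\sum_b\frac{t^bp^b}{b!}=\exp\Big(\sum_{r\le m}t_rp_r\Big)=\prod_{i=1}^kH(z_i). \tag{4}$$

At $\beta=0$, $(R^m_0)_d$ is the span of the $p^b$ with $\sum rb_r=d$, modulo monomials with an exponent $>l$. Its dimension is the rank of the matrix with rows $\eta$ ($0\le\eta_i\le l$, $\sum\eta_i=d$), columns $b$, and entries the coefficient of $z^\eta$ in $p^b$. By (4) that entry is $b!$ times the coefficient of $t^b$ in $\prod_ih_{\eta_i}$. The factors $b!$ only rescale columns, and the $t^b$ form a basis of $\mathbb R[t_1,\dots,t_m]_d$. Hence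
$$\dim(R^m_0)_d=\dim\mathcal S(k)_d,\qquad \mathcal S(k)_d=\mathrm{span}\Big\{\prod_{i=1}^kh_{\eta_i}:\ 0\le\eta_i\le l,\ \sum\eta_i=d\Big\}. \tag{5}$$

**Proposition 4.** If $0\le m\le\min(k,l)$, the products $h_\lambda=\prod_ih_{\lambda_i}$ with $\lambda\in\mathcal P_m$, $|\lambda|=d$, form a basis of $\mathcal S(k)_d$.

*Proof.* For $m=0$ we have $h_n=0$ for $n>0$ and $\mathcal P_0=\{\emptyset\}$, so the claim is clear. Let $m\ge1$.

**Step 1: spanning.** The aim is to rewrite any product with too many small indices. From $uH'(u)=\big(\sum_iit_iu^i\big)H(u)$ we get $nh_n=\sum_{i=1}^mit_ih_{n-i}$. Consider the $(m+1)\times l$ matrix with columns $n=1,\dots,l$ and rows $(nh_n)_n,(h_{n-1})_n,\dots,(h_{n-m})_n$, numbered $0,\dots,m$. Row $0$ is a combination of the others, so all $(m+1)$-minors vanish.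

Suppose a product of $k$ factors $h_{\eta_i}$ contains $m+1$ factors with indices $c_0\le\dots\le c_m$ in $[1,l-m]$. Put $n_i=c_i+i$; then $1\le n_0<\dots<n_m\le l$. The minor on these columns reads
$$\sum_\sigma\mathrm{sgn}(\sigma)\,n_{\sigma^{-1}(0)}\prod_{i=0}^mh_{n_i-\sigma(i)}=0,$$
with $\sigma$ running over the permutations of $\{0,\dots,m\}$. The term $\sigma=\mathrm{id}$ is $c_0h_{c_0}\cdots h_{c_m}$ with $c_0\ne0$. In general $\sum(n_i-\sigma(i))^2=\sum n_i^2+\sum i^2-2\sum n_i\sigma(i)$. As the $n_i$ are strictly increasing, the rearrangement inequality says that $\sum n_i\sigma(i)$ is maximal only for $\sigma=\mathrm{id}$. So every $\sigma\ne\mathrm{id}$ gives indices with a strictly larger sum of squares. These indices have the same total, are $\le l$, and a term with a negative index is zero. Thus our product is a combination of products of $k$ factors with indices in $[0,l]$, the same total, and larger sum of squares. That sum is at most $kl^2$, so the process stops, at products with at most $m$ indices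 in $[1,l-m]$. Dropping factors $h_0=1$, these are the $h_\lambda$ with $\lambda\in\mathcal P_m$.

**Step 2: independence.** The aim is to enlarge $k$ until the space is everything, and count. Let $k'\ge\max(d,k)$. For $1\le r\le m$, $h_r=t_r+(\text{a polynomial in }t_1,\dots,t_{r-1})$, so the monomials of degree $d$ in $h_1,\dots,h_m$ span $\mathbb R[t_1,\dots,t_m]_d$. Each has at most $d\le k'$ factors, with indices $\le m\le l$. Padding with $h_0=1$ we see $\mathcal S(k')_d=\mathbb R[t_1,\dots,t_m]_d$. By Step 1 for $k'$ this space is spanned by the $h_\lambda$ with $\lambda$ a partition of $d$, parts $\le l$, at most $m$ parts in $[1,l-m]$ (the number of parts is automatically $\le d\le k'$). Over all $d$, these index sets have generating function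
$$\begin{bmatrix} l\\ m\end{bmatrix}_q\prod_{r=l-m+1}^l\frac1{1-q^r}=\prod_{r=1}^m\frac1{1-q^r}=\mathrm{Hilb}(\mathbb R[t_1,\dots,t_m],q).$$
So the spanning set has as many elements as the dimension and is a basis. The set for $k$ is a subset of it, hence independent. $\square$

For $m=1$, $l=2$, the only relation used is $h_1^2-2h_2h_0=0$, true since $h_n=t_1^n/n!$.

**The same computation at $\beta=1$.** Multiply (4) by $a_\delta(z)$. The coefficient of $z^{\lambda+\delta}$ is $\sum_\sigma\mathrm{sgn}(\sigma)\prod_ih_{\lambda_i+\delta_i-\delta_{\sigma(i)}}=\det(h_{\lambda_i-i+j})$, and both sides are alternating, so $\prod_iH(z_i)=\sum_\lambda\det(h_{\lambda_i-i+j}(t))\,s_\lambda(z)$ over partitions with at most $k$ parts. By (3), $\dim(R^{k,l,m})_d$ is therefore the dimension of the span of the determinants $\det(h_{\lambda_i-i+j}(t))$ with $\lambda_1\le l$, $|\lambda|=d$. Here Step 1 stops working: these determinants involve $h_n$ with $n>l$, and single products need not lie in the span. Take $k=l=m=2$, $d=3$. At $\beta=1$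 the span is generated by
$$h_2h_1-h_3=\big(t_1t_2+\tfrac12t_1^3\big)-\big(t_1t_2+\tfrac16t_1^3\big)=\tfrac13t_1^3,$$
whereas $\mathcal S(2)_3$ is generated by $h_2h_1=t_1t_2+\frac12t_1^3$. The dimensions agree, but the spaces differ, and the candidate basis element $h_2h_1$ is not in the $\beta=1$ space. So we compare dimensions along the family instead of comparing spaces.

## 5. An image and a kernel with opposite semicontinuity

$(R^m_\beta)_D$ is the image of a fixed space, the span of the $p^b$ of degree $D$, under a map that will turn out to vary continuously with $\beta$. The rank of a continuous family of matrices is lower semicontinuous: it cannot drop when one moves slightly away from a given parameter. This alone is not enough, even for families of rings of constant dimension. In $\mathbb R[x,y]/(x^2-\beta y,\,xy,\,y^2)$, with $\deg x=1$, $\deg y=2$, the elements $1,x,y$ form a basis for every $\beta$. Yet the subalgebra generated by $x$ has dimension $2$ for $\beta=0$ and $3$ for $\beta\ne0$.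

We need to see the same space also as a kernel, since the kernel dimension of a continuous family is upper semicontinuous. In $\Lambda_k=\mathbb R[p_1,\dots,p_k]$ there is such a description: for $m\le k$, $df\wedge dp_1\wedge\dots\wedge dp_m=0$ iff $\partial f/\partial p_r=0$ for all $r>m$, i.e. iff $f\in\mathbb R[p_1,\dots,p_m]$. We shall build a finite-dimensional algebra of differential forms over $A_\beta$ in which
$$R^m_\beta=\{f\in A_\beta:\ df\,dp_1\cdots dp_m=0\}$$
remains true. If $df\,dp_1\cdots dp_m=0$, one wants to write $df=\sum_{r\le m}\phi_rdp_r$, check that the $\phi_r$ satisfy the same equation, and recover $f$ from Euler's formula $\deg(f)f=\sum_rr\,p_r\phi_r$ by induction on the degree. This needs three things, treated in the next three sections: control of $J_l$ for all $\beta$, forms on which $d$ is defined, and a division theorem by $dp_1,\dots,dp_m$.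

## 6. Commuting with the weight: an operator that diagonalizes the box

Let $U_l=P\cap\mathcal L_{\le l}$, the span of the monomials $z^\eta$ with $0\le\eta_i\le l$ (the box). We want $U_l$ to be a complement of $J_l$ in $P$. By (1), $J_l=P\cap\mathcal L_{\le l}^\perp$. For general subspaces $V,W$ of a Euclidean space, $V\cap W$ and $V\cap W^\perp$ need not span $V$ (take two lines in the plane at $45^\circ$). They do when a self-adjoint operator with simple spectrum preserves both $V$ and $W$. Here is one.

**Lemma 5.** Let $k\ge1$ and, on $\mathcal L$,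
$$Y_i=z_i\partial_i+\beta\sum_{j<i}\frac{z_i}{z_i-z_j}(1-s_{ij})+\beta\sum_{j>i}\frac{z_j}{z_i-z_j}(1-s_{ij}).$$
For all $(a_i)\in\mathbb R^k$ outside a countable union of hyperplanes, $Y=\sum a_iY_i$ is self-adjoint for $(\,,)$, is diagonalizable on $\mathcal L$ with simple real spectrum, and preserves $P$, $\mathcal L_{\le l}$ ($l\ge-1$) and $z_kP$. If $k\ge2$ and $\rho:P^{(k)}\to P^{(k-1)}$ is $z_k\mapsto0$, then $\rho Y=Y'\rho$ with $Y'=\sum_{i<k}a_iY_i^{(k-1)}$.

*Proof.*

**Step 1: self-adjointness.** For $\beta=0$, $Y_i=z_i\partial_i$ acts on the orthogonal basis of monomials with real eigenvalues. Let $\beta>0$. On the torus $|z_i-z_j|^2=(z_i-z_j)(z_i^{-1}-z_j^{-1})$, and differentiating gives, almost everywhere,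
$$z_i\partial_iw=\beta w\sum_{j\ne i}\frac{z_i+z_j}{z_i-z_j}. \tag{6}$$
This is integrable because $|z_i-z_j|^{2\beta-1}$ is and the other factors are bounded. For fixed pairwise distinct values of the other variables, $w$ is a continuous function of the angle of $z_i$, smooth off finitely many points, with integrable derivative; so it is absolutely continuous. Hence $\int z_i\partial_i(f\bar gw)=0$. As $z_i\partial_i\bar g=-\overline{z_i\partial_ig}$, this says
$$(z_i\partial_if,g)-(f,z_i\partial_ig)=-\beta\int f\bar g\sum_{j\ne i}\frac{z_i+z_j}{z_i-z_j}\,w .$$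
Now let $s=s_{ij}$ and $A=\frac{z_i}{z_i-z_j}(1-s)$. All integrals below converge absolutely. Exchanging $z_i$ and $z_j$ in the term containing $sf$,
$$(Af,g)=\int f\Big[\frac{z_i}{z_i-z_j}\bar g+\frac{z_j}{z_i-z_j}\overline{sg}\Big]w .$$
Since $\overline{z_i/(z_i-z_j)}=-z_j/(z_i-z_j)$ on the torus,
$$(f,Ag)=\int f\Big[-\frac{z_j}{z_i-z_j}\bar g+\frac{z_j}{z_i-z_j}\overline{sg}\Big]w .$$
So $(Af,g)-(f,Ag)=\int f\bar g\,\frac{z_i+z_j}{z_i-z_j}\,w$. The same holds for $\frac{z_j}{z_i-z_j}(1-s)=A-(1-s)$, because $1-s$ is self-adjoint. Multiply by $\beta$, sum over $j\ne i$, and add the displayed formula for $z_i\partial_i$: everything cancels, so $Y_i$ is self-adjoint.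

**Step 2: triangularity on monomials.** With $a=\eta_i$, $b=\eta_j$,
$$\frac{1-s_{ij}}{z_i-z_j}z_i^az_j^b=\begin{cases}\sum_{r=0}^{a-b-1}z_i^{a-1-r}z_j^{b+r}&a>b,\\ -\sum_{r=0}^{b-a-1}z_i^{b-1-r}z_j^{a+r}&a<b,\\ 0&a=b.\end{cases}$$
Multiply by $z_i$ (if $j<i$) or by $z_j$ (if $j>i$). In either case all exponents stay between $\min(a,b)$ and $\max(a,b)$. The pair of exponents equals $\{a,b\}$ for exactly one term when $a\neq b$, and all other terms have strictly smaller $\sum_p\eta_p^2$. The exceptional term is the following: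

* for $j<i$: $+z^\eta$ if $\eta_i>\eta_j$ (take $r=0$), and $-z^{s_{ij}\eta}$ if $\eta_i<\eta_j$ (take $r=0$);
* for $j>i$: $-z^\eta$ if $\eta_i<\eta_j$ (take $r=b-a-1$), and $+z^{s_{ij}\eta}$ if $\eta_i>\eta_j$ (take $r=a-b-1$).

In both swaps the larger entry moves to the later position, so $\sum_pp\,\eta_p$ strictly increases. Hence $Y_i$ is triangular with respect to $(\sum\eta_p^2,\,-\sum p\,\eta_p)$ ordered lexicographically, with diagonal entry
$$y_i(\eta)=\eta_i+\beta\big(\#\{j<i:\eta_j<\eta_i\}-\#\{j>i:\eta_j>\eta_i\}\big)=\eta_i-\beta(r_i-1)+\beta(i-1),$$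
where $r_i=1+\#\{j:\eta_j>\eta_i\}+\#\{j<i:\eta_j=\eta_i\}$. The second equality follows from $\#\{j<i:\eta_j<\eta_i\}=(i-1)-\#\{j<i:\eta_j=\eta_i\}-\#\{j<i:\eta_j>\eta_i\}$.

**Step 3: simple spectrum.** The number $r_i$ is the rank of $i$ in the stable decreasing sort $\eta^+$ of $\eta$, so $y_i-\beta(i-1)=\eta^+_{r_i}-\beta(r_i-1)$. If $\beta>0$ the right side is strictly decreasing in $r_i$. So the numbers $y_i-\beta(i-1)$ determine the ranks $r_i$, and then $\eta$. If $\beta=0$, $y=\eta$. Thus $\eta\mapsto y(\eta)$ is injective. For $\eta\ne\eta'$ the equation $\sum a_iy_i(\eta)=\sum a_iy_i(\eta')$ defines a hyperplane in the space of $a$'s. Off these countably many hyperplanes the diagonal entries of $Y$ are pairwise distinct. The span of the monomials of fixed degree with exponents in a fixed interval is finite-dimensional and $Y$-stable, and $Y$ is triangular on it with distinct real diagonal entries, hence diagonalizable. These spans exhaust $\mathcal L$.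

**Step 4: invariant subspaces.** $P$ and $\mathcal L_{\le l}$ are preserved because exponents stay between the minimum and the maximum. For $z_kP$: in every difference term involving a pair $\{i',k\}$ the numerator is $z_k$ (in $Y_k$ it is $z_i$ with $i=k$; in $Y_{i'}$, $i'<k$, it is $z_j$ with $j=k$), so these terms map $P$ into $z_kP$. So does $z_k\partial_k$. The remaining terms do not involve $z_k$ and commute with multiplication by $z_k$. So $z_kP$ is stable, and modulo $z_kP$ only the remaining terms survive: $Y_k$ induces $0$ and $Y_i$ induces $Y_i^{(k-1)}$ for $i<k$. $\square$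

Choose $(a_i)$ generic for $k$ with $(a_i)_{i<k}$ generic for $k-1$. Every vector lies in a finite-dimensional $Y$-stable space, and its eigencomponents are polynomials in $Y$ applied to it. So every $Y$-stable subspace is a sum of eigenlines. Distinct eigenlines are orthogonal.

For $k=0$ and $l\ge0$ we use the conventions $P^{(0)}=\mathbb R$ and $\varphi_l=\mathrm{id}$, so $J_l^{(0)}=0$ and $U_l^{(0)}=B_l^{(0)}=\mathbb R$.

**Lemma 6.** (a) $P=U_l\oplus J_l$, and the projection $\pi$ onto $U_l$ along $J_l$ is the orthogonal projection onto $U_l$. (b) $\pi(z_SP)=U_l\cap z_SP$ for all $S\subset\{1,\dots,k\}$. (c) If $k\ge1$, $l\ge0$, then $\rho(J_l^{(k)})\subset J_l^{(k-1)}$, so $\rho$ induces a ring map $B_l^{(k)}\to B_l^{(k-1)}$.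

*Proof.* For $k=0$, (a) and (b) are trivial. Let $k\ge1$.

(a) $P$ and $\mathcal L_{\le l}$ are sums of eigenlines. An eigenline not contained in $\mathcal L_{\le l}$ is orthogonal to it; one contained in it is not. So by (1) $J_l$ is the sum of the eigenlines in $P$ not in $\mathcal L_{\le l}$, while $U_l$ is the sum of those in both. Hence $P=U_l\oplus J_l$, orthogonally.

(b) $z_kP$ is a sum of eigenlines, each in $U_l$ or in $J_l$, so $\pi(z_kP)\subset z_kP$. Since $U_l$ and $J_l$ are $S_k$-stable, $\pi$ is $S_k$-equivariant, and applying $s_{ik}$ gives $\pi(z_iP)\subset z_iP$ for all $i$. Hence $\pi(z_SP)\subset U_l\cap\bigcap_{i\in S}z_iP=U_l\cap z_SP$. Conversely $\pi(u)=u$ for $u\in U_l\cap z_SP$.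

(c) For $k=1$, $w=1$ and $J_l=(z_1^{l+1})$, so $\rho(J_l)=0$. Let $k\ge2$. $J_l^{(k)}$ is $Y$-stable, so $\rho(J_l^{(k)})$ is $Y'$-stable, hence spanned by $Y'$-eigenvectors, each lying in $U_l^{(k-1)}$ or in $J_l^{(k-1)}$. Let $v\in\rho(J_l^{(k)})\cap U_l^{(k-1)}$. As $U_l^{(k-1)}=\rho(U_l^{(k)})$, write $v=\rho(u)=\rho(j)$ with $u\in U_l^{(k)}$, $j\in J_l^{(k)}$. Then $u-j\in z_kP$ and $u=\pi(u-j)\in z_kP$ by (b), so $v=\rho(u)=0$. Only eigenvectors in $J_l^{(k-1)}$ remain. $\square$

So $B_l\cong U_l$ as graded $S_k$-representations, and the image $z_SB_l$ of $z_SP$ corresponds to $U_l\cap z_SP$. We call the element of $U_l$ representing a class its box representative. Box representatives of an $S_k$-invariant family form an $S_k$-invariant family, and $\rho$ of a box representative is a box representative.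

## 7. Forms with coefficients in $P/(J_l:z_S)$

Coefficients of forms are indexed alternatingly by tuples $I$ of distinct indices; for a subset $S$ use the increasing ordering. $S_k$ acts by $(\sigma\eta)_{\sigma I}=\sigma(\eta_I)$, so invariance means $\eta_{\sigma I}=\sigma(\eta_I)$.

**Definition.** For $k,l\ge0$ let
$$T^p(k,l)=\Big(\bigoplus_{|S|=p}P/(J_l:z_S)\,dz_S\Big)^{S_k},\qquad(J_l:z_S)=\{g\in P:\ z_Sg\in J_l\}.$$

If $z_Sg\in J_l$ and $R\cap S=\emptyset$, then $z_{S\cup R}\,gf\in J_l$ for $f\in P$. So $T$ is a graded-commutative algebra. Since taking invariants is exact, $T$ is the quotient of $\Omega=(P\otimes\Lambda[dz_1,\dots,dz_k])^{S_k}$ by the ideal with components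
$$\mathcal K^p=\{\eta\in\Omega^p:\ z_S\eta_S\in J_l\ \text{ for all }S\}.$$
It is also graded by total degree ($\deg dz_i=1$), and $T^0=A_\beta$ for $k\ge1$. Put $\tau_r=\sum_iz_i^rdz_i=\frac1{r+1}dp_{r+1}$, $r\ge0$.

**Example ($k=1$).** $J_l=(z^{l+1})$, $T^0=\mathbb R[z]/(z^{l+1})$, $T^1=\mathbb R[z]/(z^l)\,dz$. With coefficients in $B_l$ the differential would not be defined: $d(z^{l+1})=(l+1)z^ldz$ is nonzero in $B_l\,dz$. The colon ideal removes this obstruction.

**Example ($k=2$, $l=1$).** By Section 1, $z_1^2+\frac{\beta}{\beta+1}z_1z_2\in J_1$, so $z_1=-\frac{\beta}{\beta+1}z_2$ in the coefficient ring of $dz_1$. The $dz_1$-coefficient of $dp_2$ is $2z_1=-\frac{2\beta}{\beta+1}z_2$, and that of $p_1dp_1$ is $z_1+z_2=\frac1{\beta+1}z_2$. Hence $dp_2=-2\beta\,p_1dp_1$ in $T^1$, in agreement with $p_2=-\beta p_1^2$.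

**Lemma 7.** Let $k\ge1$, $l\ge0$. Then $d\mathcal K^p\subset\mathcal K^{p+1}$, so $d$ acts on $T$ as a derivation with $d^2=0$. The contraction $\iota_E:\eta\mapsto\sum_iz_i\eta_i$ is a well-defined $T^0$-linear map $T^1\to T^0$.

*Proof.* The second claim is immediate: $\sum z_i\eta_i$ is invariant, and $z_i\eta_i\in J_l$ for all $i$ implies $\sum z_i\eta_i\in J_l$.

**Step 1: test against polyvectors.** Membership in $\mathcal K$ becomes the vanishing of integrals. Let $W_p$ be the space of invariant families $\theta=\sum\theta_S\partial_S$, $|S|=p$, with $\theta_S\in z_SP$. By definition of $J_l$, $\eta\in\Omega^p$ lies in $\mathcal K^p$ iff $\varphi_l(\sum\eta_S\theta_S)=0$ for all families with $\theta_S\in z_SP$. Since $\eta$ and $\varphi_l$ are invariant, averaging shows that testing on $\theta\in W_p$ is enough. So it suffices to find, for each $\theta\in W_{p+1}$, some $\delta\theta\in W_p$ with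
$$\varphi_l\Big(\sum_R(d\eta)_R\theta_R\Big)=-\varphi_l\Big(\sum_S\eta_S(\delta\theta)_S\Big)\qquad\text{for all }\eta\in\Omega^p .$$

**Step 2: integrate by parts.** For a tuple $I$ of $p$ distinct indices and $i\notin I$ put $\kappa_{iI}=\theta_{(i,I)}/z_i=z_Ic_{iI}$ with $c_{iI}\in P$. Since $d\eta=\sum_S\sum_i\partial_i\eta_S\,dz_idz_S$, the left side is $\varphi_l\big(\sum_S\sum_{i\notin S}(z_i\partial_i\eta_S)\kappa_{iS}\big)$. By (6), $z_i\partial_i(e_k^{-l}w)=e_k^{-l}w\big(-l+\beta\sum_{j\ne i}\frac{z_i+z_j}{z_i-z_j}\big)$. Integration by parts, justified as in Step 1 of Lemma 5, gives the wanted formula with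
$$(\delta\theta)_I=\sum_{i\notin I}(z_i\partial_i\kappa_{iI}-l\kappa_{iI})+\beta\sum_{i\notin I}\kappa_{iI}\sum_{j\ne i}\frac{z_i+z_j}{z_i-z_j}.$$

**Step 3: $\delta\theta\in W_p$.** We must see that the denominators cancel. The expression is alternating in $I$. Since $\sigma\kappa_{iI}=\kappa_{\sigma(i),\sigma I}$, applying $\sigma$ to the expression for $I$ gives the one for $\sigma I$, so $\delta\theta$ is invariant. It lies in $z_IP$ for the following reasons.

* $z_i\partial_i\kappa_{iI}=z_I\,z_i\partial_ic_{iI}$ because $i\notin I$, and $l\kappa_{iI}\in z_IP$.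
* Terms with $j\in I$: invariance and alternation give $s_{ij}\theta_{(i,I)}=-\theta_{(i,I)}$, and $z_iz_I$ is $s_{ij}$-symmetric. So $c_{iI}=\theta_{(i,I)}/(z_iz_I)$ is antisymmetric under $s_{ij}$ and divisible by $z_i-z_j$.
* Pairs $i\ne j$ both outside $I$: the two terms combine to $z_I(c_{iI}-c_{jI})\frac{z_i+z_j}{z_i-z_j}$. Since $s_{ij}\theta_{(i,I)}=\theta_{(j,I)}$, we have $c_{jI}=s_{ij}c_{iI}$, so the quotient is a polynomial. $\square$

Invariance is really used. For $k=2$, $l=1$, $\beta=1$ the polynomial $f=z_1^2+\frac12z_1z_2$ lies in $J_1$. With $a=2$, $b=-1$, however, $\varphi_1(z_1\partial_1f)=\varphi_1(2z_1^2+\tfrac12z_1z_2)=-2+1\ne0$, so $z_1\partial_1f\notin J_1$.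

## 8. Division by $dp_1,\dots,dp_m$

We want: if $\omega\in T^m$ is killed by $dp_1,\dots,dp_m$, then $\omega$ is a multiple of $dp_1\cdots dp_m$. The proof is an induction on $k$ which forces a second algebra on us.

**Definition.** For $k\ge1$, $l\ge-1$ let
$$M^p(k,l)=\Big(\bigoplus_{|S|=p}B_l\,\varepsilon_S\Big)^{S_k}\subset B_l\otimes\Lambda[\varepsilon_1,\dots,\varepsilon_k],\qquad\sigma_r=\sum_iz_i^r\varepsilon_i\quad(r\ge0).$$
Dually let $\mathcal W_p(k,l)=(\bigoplus_{|S|=p}z_SB_l\,\partial_S)^{S_k}$ and $\mathcal M_p(k,l)=(\bigoplus_{|S|=p}B_l\,\partial_S)^{S_k}$, with contractions $(x_r\theta)_I=\sum_{i\notin I}z_i^r\theta_{(i,I)}$, which preserve $\mathcal W$ and $\mathcal M$.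

For $k=1$: $M(1,l)=\mathbb R[z]/(z^{l+1})\oplus\mathbb R[z]/(z^{l+1})\,\varepsilon_1$. In every case $M(k,-1)=0$.

*Pairings.* The pairing $\langle\eta,\theta\rangle=\varphi_l(\sum_S\eta_S\theta_S)$ is perfect between $T^p$ and $\mathcal W_p$, and between $M^p$ and $\mathcal M_p$. Indeed, before taking invariants, $\varphi_l(\eta_Sz_Sg)=0$ for all $g\in P$ iff $\eta_S\in(J_l:z_S)$, and $\varphi_l(g\theta_S)=0$ for all $g$ iff $\theta_S=0$ in $B_l$; similarly for $M$. All spaces are finite-dimensional since $B_l\cong U_l$. The pairing is $S_k$-invariant, so by averaging it stays perfect on invariants. Moreover $x_r$ is the transpose of multiplication by $\tau_r$ (resp. $\sigma_r$): both $\langle\tau_r\eta,\theta\rangle$ and $\langle\eta,x_r\theta\rangle$ equal $\varphi_l(\sum_S\sum_{i\notin S}z_i^r\eta_S\theta_{(i,S)})$.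

*Log form.* The map $\eta_Sdz_S\mapsto z_S\eta_S\varepsilon_S$ identifies $T(k,l)$ with the algebra $L(k,l)=(\bigoplus_Sz_SB_l\,\varepsilon_S)^{S_k}\subset B_l\otimes\Lambda[\varepsilon]$. It is multiplicative and sends $\tau_r$ to $\sigma_{r+1}$.

**Lemma 8.** For $k\ge1$, $l\ge0$ there is an exact sequence $0\to T(k-1,l)\to T(k,l)\to M(k,l-1)\to0$ preserving form degree and compatible with multiplication by $\tau_r,\tau_r,\sigma_r$ respectively ($r\ge0$).

*Proof.* By the pairings it suffices to construct the dual sequence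
$$0\to\mathcal M(k,l-1)\xrightarrow{\ e_k\ }\mathcal W(k,l)\xrightarrow{\ \rho\ }\mathcal W(k-1,l)\to0$$
compatible with $x_r$. By (2), multiplication $e_k:B_{l-1}\to B_l$ is well defined and injective, and its image lies in every $z_SB_l$. It commutes with $S_k$ and $x_r$. Let $\rho(\theta)_S=\theta_S|_{z_k=0}$ for $S\subset\{1,\dots,k-1\}$, which makes sense by Lemma 6(c). It commutes with $x_r$ because the extra term contains $\theta_{(k,I)}\in z_kB_l$, which restricts to $0$. Clearly $\rho e_k=0$.

**Step 1: the kernel of $\rho$.** Suppose $\rho(\theta)=0$, with $\theta$ given by box representatives. If $k\notin S$, then $\theta_S|_{z_k=0}\in U_l^{(k-1)}$ is zero in $B_l^{(k-1)}$, hence is the zero polynomial, and $z_k\mid\theta_S$. If $k\in S$, then $z_k\mid\theta_S$ by Lemma 6(b). By invariance every $z_i$ divides every $\theta_S$. So $\theta=e_k\theta'$ with $\theta'$ invariant and $\theta'_S\in U_{l-1}$.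

**Step 2: $\rho$ is onto.** By Lemma 6(b), $\mathcal W(k-1,l)$ is spanned by the $S_{k-1}$-symmetrizations of $z^\eta\partial_S$ with $0\le\eta_i\le l$ and $\eta_i\ge1$ on $S$. The $S_k$-symmetrization of $z^{(\eta,0)}\partial_S$ lies in $\mathcal W(k,l)$. In $\sigma(z^{(\eta,0)}\partial_S)$ the exponent of $z_k$ is the entry of $(\eta,0)$ at $j=\sigma^{-1}(k)$. After $z_k=0$ only those $\sigma$ survive for which $j$ is a position of a zero; then $j\notin S$, so $k\notin\sigma S$. Write $\sigma=\sigma'(j\,k)$ with $\sigma'\in S_{k-1}$; the transposition $(j\,k)$ (the identity if $j=k$) fixes $z^{(\eta,0)}\partial_S$. So we get $N$ times the $S_{k-1}$-symmetrization of $z^\eta\partial_S$, where $N\ge1$ is the number of zero positions of $(\eta,0)$. $\square$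

The second map of the lemma is simply $\eta_Sdz_S\mapsto\eta_S\varepsilon_S$, because $\varphi_l(\eta_Se_k\theta_S)=\varphi_{l-1}(\eta_S\theta_S)$. The first is only given as the transpose of a restriction. For $k=1$ in form degree $0$ it is $1\mapsto z^l$, since $\varphi_l(z^l\theta)=\theta(0)$.

Next we cut $M(k,l)$ into pieces made of $T(k-1,l)$.

**Lemma 9.** For $k\ge1$, $l\ge0$ put $M_0=M(k,l)/e_kM(k,l-1)$. Setting $z_k=0$ in all coefficients identifies $M_0$ with a subalgebra of $B_l^{(k-1)}\otimes\Lambda[\varepsilon_1,\dots,\varepsilon_k]$ in which every element is uniquely of the form $\gamma+\bar\sigma_0\alpha'$ with $\gamma,\alpha'\in L(k-1,l)$, and all such elements occur. Here $\bar\sigma_0=\sum_{i\le k}\varepsilon_i$. For $r\ge1$, $\sigma_r$ acts as multiplication by $\bar\sigma_r=\sum_{i<k}z_i^r\varepsilon_i$, which on $L(k-1,l)\cong T(k-1,l)$ is multiplication by $\tau_{r-1}$.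

*Proof.* Let $\omega\in M(k,l)$ be given by box representatives and let $\bar\omega$ be its restriction to $z_k=0$. As in Lemma 8, $\bar\omega=0$ iff $z_k\mid\omega_S$ for all $S$, iff (by invariance) $e_k\mid\omega_S$ for all $S$. So the kernel of restriction is $e_kM(k,l-1)$, and $M_0$ is the image. The images of $\sigma_0$ and $\sigma_r$ are as stated, and the last claim is the log form.

**Step 1: every element has the stated form.** Write $\bar\omega=\alpha+\varepsilon_k\alpha'$ without $\varepsilon_k$ in $\alpha,\alpha'$; both are $S_{k-1}$-invariant, and $\alpha'_I=\omega_{(k,I)}|_{z_k=0}$. For $i<k$ invariance gives $s_{ik}\,\omega_{(k,i,I)}=\omega_{(i,k,I)}=-\omega_{(k,i,I)}$, so the polynomial $\omega_{(k,i,I)}$ vanishes at $z_i=z_k$. Hence $\alpha'_{(i,I)}$ vanishes at $z_i=0$. So $\alpha'_S\in U_l^{(k-1)}\cap z_SP^{(k-1)}$, that is, $\alpha'\in L(k-1,l)$.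

Also $\omega_{(i,I)}=s_{ik}\omega_{(k,I)}$ for $i<k$, $i\notin I\not\ni k$. Setting $z_i=z_k=0$ we get $\alpha_{(i,I)}=\alpha'_I$ at $z_i=0$. Put $\gamma=\alpha-(\sum_{i<k}\varepsilon_i)\alpha'$. Its coefficient $\gamma_{(i,I)}$ equals $\alpha_{(i,I)}-\alpha'_I$ plus terms $\pm\alpha'_K$ with $i\in K$, hence vanishes at $z_i=0$. So $\gamma\in L(k-1,l)$, and $\bar\omega=\gamma+\bar\sigma_0\alpha'$. This is unique because $\alpha'$ is the $\varepsilon_k$-part of $\bar\omega$.

**Step 2: all such elements occur.** $L(k-1,l)$ is spanned by $S_{k-1}$-symmetrizations of $z^\eta\varepsilon_S$ with $0\le\eta_i\le l$, $\eta_i\ge1$ on $S$. The $S_k$-symmetrization of $z^{(\eta,0)}\varepsilon_S$ lies in $M(k,l)$. After $z_k=0$ only the terms with $j=\sigma^{-1}(k)$ a zero position survive; then $j\notin S$, so no $\varepsilon_k$ appears. As in Step 2 of Lemma 8 they add up to a positive multiple of the $S_{k-1}$-symmetrization of $z^\eta\varepsilon_S$. So every $\gamma\in L(k-1,l)$ occurs, and then $\bar\sigma_0\gamma$ occurs since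 $M(k,l)$ is stable under $\sigma_0$. $\square$

**Proposition 10.** Let $m\ge0$.
(a) If $\omega\in T^m(k,l)$ and $\tau_r\omega=0$ for $0\le r<m$, then $\omega\in\tau_0\cdots\tau_{m-1}T^0(k,l)$ ($k,l\ge0$).
(b) If $\omega\in M^m(k,l)$ and $\sigma_r\omega=0$ for $0\le r<m$, then $\omega\in\sigma_0\cdots\sigma_{m-1}M^0(k,l)$ ($k\ge1$, $l\ge-1$).

*Proof.*

**Step 1: the property passes to extensions.** Let $0\to X'\to X\to X''\to0$ be exact, graded by form degree, with compatible anticommuting, square-zero operators $y_0,\dots,y_{m-1}$ of form degree $1$. Suppose that in $X'$ and in $X''$ every $\omega$ of degree $m$ with $y_r\omega=0$ for all $r$ lies in $y_0\cdots y_{m-1}(\text{degree }0)$. Then the same holds in $X$. Indeed, the image of such an $\omega\in X^m$ in $X''$ is $y_0\cdots y_{m-1}f''$; lift $f''$ to $f\in X^0$. Then $\omega-y_0\cdots y_{m-1}f\in X'^m$ is killed by all $y_r$, so it equals $y_0\cdots y_{m-1}f'$ with $f'\in X'^0$.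

**Step 2: the induction on $k$.** The case $m=0$ is trivial. Since $T(0,l)=\mathbb R$ lives in form degree $0$, (a) holds for $k=0$. Let $k\ge1$ and assume (a) for $k-1$, all $l\ge0$ and all $m$.

*Part (b) for $k$, by induction on $l$.* $M(k,-1)=0$. For $l\ge0$ use $0\to M(k,l-1)\xrightarrow{e_k}M(k,l)\to M_0\to0$, exact on the left by (2). By Step 1 it suffices to treat $M_0$. Let $m\ge1$ and $\omega=\gamma+\bar\sigma_0\alpha'\in M_0^m$ be killed by $\sigma_0,\dots,\sigma_{m-1}$. From $\sigma_0\omega=\bar\sigma_0\gamma=0$ and uniqueness in Lemma 9 we get $\gamma=0$. For $1\le r\le m-1$, $0=\sigma_r\omega=-\bar\sigma_0(\bar\sigma_r\alpha')$ with $\bar\sigma_r\alpha'\in L(k-1,l)$, so $\bar\sigma_r\alpha'=0$ by uniqueness again. In other words $\alpha'\in T^{m-1}(k-1,l)$ satisfies $\tau_0\alpha'=\dots=\tau_{m-2}\alpha'=0$. By (a) for $k-1$ and $m-1$, $\alpha'=\bar\sigma_1\cdots\bar\sigma_{m-1}f$ with $f\in L^0(k-1,l)=M_0^0$. Hence $\omega=\sigma_0\sigma_1\cdots\sigma_{m-1}f$.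

*Part (a) for $k$.* Apply Step 1 to the sequence of Lemma 8, with (a) for $k-1$ and (b) for $k$. $\square$

**Corollary 11.** Let $k\ge1$, $l\ge0$, $m\ge0$. If $\eta\in T^1(k,l)$ and $\eta\,dp_1\cdots dp_m=0$ in $T^{m+1}$, then $\eta\in\sum_{r=1}^mT^0dp_r$.

*Proof.* Induct on $m$; for $m=0$ the hypothesis is $\eta=0$. Let $m\ge1$ and $\omega=\eta\,dp_1\cdots dp_{m-1}\in T^m$. Then $dp_r\,\omega=0$ for $r\le m-1$ because $dp_r\,dp_r=0$, and for $r=m$ by hypothesis. As $dp_r=r\tau_{r-1}$, Proposition 10(a) gives $\omega=f\,dp_1\cdots dp_m$ with $f\in T^0$. Moving $dp_m$ to the front, $\big(\eta-(-1)^{m-1}f\,dp_m\big)dp_1\cdots dp_{m-1}=0$. Apply the case $m-1$. $\square$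

## 9. $R^m_\beta$ as the solutions of $df\,dp_1\cdots dp_m=0$

Let $k\ge1$, $l\ge0$, and let
$$\tilde R^m_\beta=\{f\in T^0=A_\beta:\ df\,dp_1\cdots dp_m=0\in T^{m+1}\}.$$
It is a graded subspace, since $d$ preserves total degree.

**Theorem 12.** $R^m_\beta=\tilde R^m_\beta$ for all real $\beta\ge0$ and all $m\ge0$.

*Proof.* If $f$ is a polynomial in $p_1,\dots,p_m$, then $df=\sum_{r\le m}\frac{\partial f}{\partial p_r}dp_r$, and $dp_r\,dp_r=0$; so $R^m_\beta\subset\tilde R^m_\beta$.

Conversely let $f\in\tilde R^m_\beta$ be homogeneous of degree $D$, and induct on $D$. If $D=0$, $f$ is a constant. Let $D\ge1$. By Corollary 11, $df=\sum_{r=1}^m\phi_rdp_r$ with $\phi_r\in T^0$, and taking components of total degree $D$ we may assume $\phi_r$ homogeneous of degree $D-r$. Applying $d$ (Lemma 7) gives $\sum_rd\phi_r\,dp_r=0$. Multiplying by $\prod_{s\ne r}dp_s$ leaves only one term, so $d\phi_r\,dp_1\cdots dp_m=0$, that is, $\phi_r\in\tilde R^m_\beta$. By induction $\phi_r\in R^m_\beta$. Now apply the $T^0$-linear map $\iota_E$.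 By Euler's formula $\iota_E(df)=Df$, and $\iota_E(dp_r)=rp_r$; hence $Df=\sum_rr\,p_r\phi_r\in R^m_\beta$. $\square$

## 10. Constancy in $\beta$ and the end of the proof

**Proposition 13.** For each degree $D$, $\dim(R^m_\beta)_D$ is constant for $\beta\in[0,\infty)$.

*Proof.*

**Step 1: put all $\beta$ in one space.** By Lemma 6 the projection $\pi_\beta$ identifies $T^0_\beta$ with $U_l^{S_k}$, which does not depend on $\beta$. It is the orthogonal projection of $P$ onto $U_l$ for $(\,,)_\beta$, and it preserves degree since monomials of different degrees are orthogonal. In degree $D$, the coordinates of $\pi_\beta f$ in the box monomials are obtained by applying the inverse Gram matrix $G_\beta^{-1}$ of these monomials to the vector of the $(f,z^\eta)_\beta$. The integrals $\int z^aw_\beta$ are continuous on $[0,\infty)$ by dominated convergence, as $w_\beta\le4^{\beta k(k-1)/2}$, and $w_{\beta'}\to w_\beta$ almost everywhere when $\beta'\to\beta$. The matrices $G_\beta$ are positive definite. So $\pi_\beta$ is continuous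 in $\beta$ in each degree.

**Step 2: two semicontinuities.** $(R^m_\beta)_D$ is the image under $\pi_\beta$ of the fixed space of degree-$D$ polynomials in $p_1,\dots,p_m$, so its dimension is lower semicontinuous. $(\tilde R^m_\beta)_D$ is the kernel of
$$(U_l^{S_k})_D\ni f\longmapsto\big(\pi_\beta(z_R\,(df\,dp_1\cdots dp_m)_R)\big)_{|R|=m+1},$$
because a form is zero in $T^{m+1}$ iff all $z_R(\cdots)_R$ lie in $J_l=\ker\pi_\beta$. This is a continuous family of linear maps between fixed finite-dimensional spaces, so the dimension of its kernel is upper semicontinuous. By Theorem 12 the two dimensions agree. For each $n$ the set of $\beta$ where the common dimension is $\ge n$ is both open and closed in $[0,\infty)$, hence empty or everything. $\square$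

**Proof of Theorem 3, and with it of Theorem 1.** Let $0\le m\le\min(k,l)$. By Proposition 2, Proposition 13, (5) and Proposition 4,
$$\dim_{\mathbb Q}(R^{k,l,m})_d=\dim(R^m_1)_d=\dim(R^m_0)_d=\dim\mathcal S(k)_d=\#\{\lambda\in\mathcal P_m:|\lambda|=d\}.$$
This is Theorem 3, and Section 3 derives Theorem 1 from it for all $k,l\ge1$, $1\le m\le k$. $\square$

**Corollary 14.** Let $k,l\ge1$ and $0\le m\le\min(k,l)$.

1. We have
$$\mathrm{Hilb}(R^{k,l,m},q)=1+\sum_{i=1}^mq^i\begin{bmatrix} l\\ i\end{bmatrix}_q\sum_{j=0}^{k-i}q^{j(l-i+1)}\begin{bmatrix} i+j-1\\ j\end{bmatrix}_q,\qquad\dim R^{k,l,m}=\sum_{i=0}^m\binom ki\binom li .$$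
2. For every real $\beta\ge0$ the subalgebra of $\Lambda_k/(\Lambda_k\cap J_l)$ generated by $p_1,\dots,p_m$ has this same Hilbert series, and it equals $\{f:\ df\,dp_1\cdots dp_m=0\}$ in the finite-dimensional differential graded algebra $T(k,l)$.

*Proof.* The first formula is the sum of Theorem 1 over $1\le i\le m$, plus the constants. At $q=1$ it gives the dimension, because $\sum_{j=0}^{k-i}\binom{i+j-1}{j}=\binom ki$ for $i\ge1$. The second part is Propositions 13 and 4 together with Theorem 12. $\square$
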